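\title{Rings without indigent modules}

\begin{abstract}
A right module $A$ over a ring $R$ is indigent if the only modules $B$ for which every homomorphism $B\to A$ extends to the injective envelope of $B$ are the injective ones. Indigent modules exist over right Noetherian rings. We show that they do not exist over every ring: the ring of eventually constant sequences over a field has none. We also prove that a countable ring has an indigent right module if and only if it is right Noetherian, and that a commutative von Neumann regular ring has an indigent module if and only if it is semisimple. The proofs are transfinite diagonal constructions in ZFC.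
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $R$ be an associative ring with identity. Modules are unital right $R$-modules unless stated otherwise, and $E(B)$ denotes the injective envelope of a module $B$. A module $A$ is \emph{$B$-subinjective} if every homomorphism $B\to A$ extends to a homomorphism $E(B)\to A$. The \emph{subinjectivity domain} $\mathfrak{In}^{-1}(A)$ is the class of all $B$ such that $A$ is $B$-subinjective. If $B$ is injective, then $E(B)=B$, so $\mathfrak{In}^{-1}(A)$ always contains the injective modules. The module $A$ is \emph{indigent} if $\mathfrak{In}^{-1}(A)$ contains nothing else. Indigent modules are known to exist over Noetherian rings, and the following question is posed in \cite{RD}.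

\begin{quote}
\emph{Does every ring have an indigent module?}
\end{quote}

Say that $A$ \emph{detects} $B$ if $A$ is not $B$-subinjective, that is, if some homomorphism $B\to A$ does not extend to $E(B)$. Then $A$ is indigent exactly when it detects every non-injective module. Baer's criterion tests the injectivity of $B$ on maps into $B$ from a set of sources, the right ideals of $R$. An indigent module would test it on maps out of $B$ into a single target.

Over a semisimple ring all modules are injective, so every module is indigent. An injective module detects nothing, so it is indigent only over such a ring. Over $\mathbb Z$ the group $A=\prod_p\mathbb Z/p\mathbb Z$ ($p$ prime) is indigent. Indeed, a non-injective abelian group $B$ is not divisible, so $B/pB\neq 0$ for some $p$, and there is a nonzero map $f\colon B\to\mathbb Z/p\mathbb Z\subseteq A$. An extension of $f$ to $E(B)$, followed by the projection to $\mathbb Z/p\mathbb Z$, would be a nonzero map from the group $E(B)=pE(B)$ to $\mathbb Z/p\mathbb Z$, and there is no such map.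

The question is one of size. A non-injective module detects itself, and a product of modules detects $B$ exactly when some factor does (Lemma~\ref{lem:basic}). Taking the product of one module from each isomorphism class of cardinality at most $\kappa$, we see that $R$ has an indigent module if and only if there is a cardinal $\kappa$ such that every non-injective module is detected by a module of cardinality at most $\kappa$. Moreover, if $f\colon B\to A$ does not extend to $E(B)\to A$, then it does not extend to $E(B)\to f(B)$ either. So the question asks whether the failure of injectivity of $B$ can always be seen in a quotient of $B$ of bounded size. Baer's criterion sees it in a map $J\to B$ whose image has at most $|R|$ elements. This, together with the Noetherian case, suggests the answer yes. The answer is no.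

\begin{theorem}\label{thm:seq}
Let $k$ be a field and let $R$ be the ring of eventually constant sequences in $k$. For every cardinal $\kappa$ there is a non-injective $R$-module $B$ such that every $R$-module $A$ with $|A|\le\kappa$ is $B$-subinjective. Hence $R$ has no indigent module.
\end{theorem}

In two classes of rings we determine exactly when an indigent module exists. Recall that $R$ is \emph{von Neumann regular} if for every $x\in R$ there is $r\in R$ with $x=xrx$.

\begin{theorem}\label{thm:regular}
A commutative von Neumann regular ring has an indigent module if and only if it is semisimple (equivalently, Noetherian).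
\end{theorem}

\begin{theorem}\label{thm:countable}
A countable ring has an indigent right module if and only if it is right Noetherian.
\end{theorem}

\begin{corollary}\label{cor:sides}
The existence of indigent modules is not left--right symmetric: the ring $\left(\begin{smallmatrix}\mathbb Z&\mathbb Q\\0&\mathbb Q\end{smallmatrix}\right)$ has an indigent right module and no indigent left module.
\end{corollary}

Whether every ring that is not right Noetherian lacks an indigent right module is not settled here; Remark~\ref{rem:gap} isolates the step that needs countability.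

All three theorems rest on one idea. Given a target $A$, take a very large injective module $P$ and let $B$ be the kernel of a homomorphism from $P$ onto a small module. A map $f\colon B\to A$ must kill a large part of $B$, because $A$ is small, and if the kernel $B$ is in general position with respect to all possible $f$, then $f$ extends to $P$ by zero. General position is achieved by a transfinite recursion with one step for each $f$. Section~\ref{sec:seq} carries this out for eventually constant sequences, where it is linear algebra; that ring also falls under Theorem~\ref{thm:regular}, but its direct treatment is the model for the rest. Section~\ref{sec:tree} gives the construction over an arbitrary ring and reduces everything to the existence of one homomorphism $\pi$, which Sections~\ref{sec:regular} and~\ref{sec:countable} supply. No set-theoretic hypothesis beyond ZFC is used.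

\section{Injectivity, purity and the Noetherian case}\label{sec:prelim}

We use the following standard facts. \emph{Baer's criterion}: $M$ is injective if and only if for every right ideal $J$ and every homomorphism $h\colon J\to M$ there is $m\in M$ with $h(r)=mr$ for all $r\in J$. Products and direct summands of injective modules are injective, and an injective submodule is a direct summand. A submodule $B\subseteq E$ is \emph{essential} if it meets every nonzero submodule of $E$ nontrivially. An injective envelope of $B$ is an injective module containing $B$ as an essential submodule; it is unique up to an isomorphism fixing $B$, and every injective module containing $B$ contains an injective envelope of $B$.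

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] Let $B\subseteq P$ with $P$ injective. Then $A$ is $B$-subinjective if and only if every homomorphism $B\to A$ extends to $P$.
\item[(b)] A product $\prod_iA_i$ is $B$-subinjective if and only if every $A_i$ is.
\item[(c)] $B$ is $B$-subinjective if and only if $B$ is injective.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Write $P=E(B)\oplus P'$. A map on $P$ restricts to $E(B)$, and a map on $E(B)$ extends to $P$ by zero on $P'$.

(b) A map into the product is a family of maps into the factors, so it extends if each component does. Conversely, given $f\colon B\to A_i$, view it as a map into the product, extend it to $E(B)$, and project to $A_i$.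

(c) If the identity of $B$ extends to $E(B)\to B$, then $B$ is a direct summand of $E(B)$.
\end{proof}

A submodule $C$ of a right module $M$ over a ring $T$ is \emph{pure} if every finite system of equations $\sum_i y_it_{ij}=c_j$ ($t_{ij}\in T$, $c_j\in C$) that has a solution $(y_i)$ in $M$ has one in $C$. By a theorem of Cohn, $C$ is pure in $M$ if and only if $C\otimes_TN\to M\otimes_TN$ is injective for all finitely presented left modules $N$; see \cite[Theorem 4.89]{Lam}. The next result is known. We include a short proof, which shows what a single target can detect over any ring.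

\begin{proposition}\label{prop:noeth}
Every right Noetherian ring has an indigent right module.
\end{proposition}

\begin{proof}
For a left $R$-module $N$ let $N^+=\operatorname{Hom}_{\mathbb Z}(N,\mathbb Q/\mathbb Z)$, a right module under $(\chi r)(n)=\chi(rn)$. Let $A=\prod_NN^+$, where $N$ runs over representatives of the finitely presented left $R$-modules. Suppose that $A$ is $B$-subinjective and put $E=E(B)$. By Lemma~\ref{lem:basic}(b), the restriction $\operatorname{Hom}_R(E,N^+)\to\operatorname{Hom}_R(B,N^+)$ is onto for each $N$. Under the natural isomorphism $\operatorname{Hom}_R(X,N^+)\cong\operatorname{Hom}_{\mathbb Z}(X\otimes_RN,\mathbb Q/\mathbb Z)$ this says that every character of $B\otimes N$ factors through $\iota\colon B\otimes N\to E\otimes N$. So every character of $B\otimes N$ vanishes on $\ker\iota$. A nonzero element of an abelian group is not killed by all characters, hence $\iota$ is injective, and $B$ is pure in $E$.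

Now let $J$ be a right ideal and $h\colon J\to B$. Since $R$ is right Noetherian, $J=r_1R+\dots+r_mR$. Since $E$ is injective, the system $yr_i=h(r_i)$ ($1\le i\le m$) has a solution in $E$. By purity it has a solution $b\in B$, and then $h(r)=br$ for all $r\in J$. By Baer's criterion $B$ is injective.
\end{proof}

The Noetherian hypothesis enters only to make the system $yr_i=h(r_i)$ finite. To find a counterexample one should therefore look at rings in which finitely generated ideals carry no information. Commutative von Neumann regular rings are of this kind: their finitely generated ideals are direct summands of $R$ (Section~\ref{sec:regular}), so maps defined on them always extend. The ring of Theorem~\ref{thm:seq} is regular: for a sequence $x$ take $r_n=x_n^{-1}$ where $x_n\ne0$ and $r_n=0$ elsewhere.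

\medskip\noindent\textbf{Cardinals.} Cardinals are initial ordinals, so a set of cardinality $\nu$ can be listed as $(x_\xi)_{\xi<\nu}$ with fewer than $\nu$ elements before each $x_\xi$. We use three rules.
\begin{enumerate}
\item[(C1)] If $\nu$ is infinite, $\rho\le2^\nu$ and $\mu\le\nu$, then $\rho^\mu\le 2^{\nu\cdot\mu}\le2^\nu$.
\item[(C2)] $\prod_i2^{\nu_i}=2^{\sum_i\nu_i}$.
\item[(C3)] If $U\neq0$ is a vector space over $k$ and $k$ or $\dim U$ is infinite, then $|U|=\max(|k|,\dim U)$. In particular $\dim U=|U|$ if $U$ is infinite and $|U|>|k|$.
\end{enumerate}

\section{Eventually constant sequences}\label{sec:seq}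

In this section $k$ is a field and $R\subseteq k^{\mathbb N}$ is the commutative ring of eventually constant sequences. Let $e_n\in R$ be the sequence with $1$ in place $n$ and $0$ elsewhere, and let $I=\bigoplus_ne_nk$ be the ideal of sequences that are eventually zero, so that $R=k\cdot1+I$. Every $R$-module is a $k$-vector space. If $V_n$ ($n\in\mathbb N$) are vector spaces, then $\prod_nV_n$ is an $R$-module under $(xr)_n=x_nr_n$. We identify $V_n$ with the $n$-th factor, so that $xe_n=x_n$.

\subsection*{Modules and homomorphisms}

Up to an injective summand, every $R$-module lies between a direct sum and the corresponding product, and the product is its injective envelope.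

\begin{lemma}\label{lem:inj}
\begin{enumerate}
\item[(a)] If $MI=0$, then $M$ is injective.
\item[(b)] $\prod_nV_n$ is injective.
\item[(c)] If $B$ is a subspace with $\bigoplus_nV_n\subseteq B\subseteq\prod_nV_n$, then $B$ is a submodule and $E(B)=\prod_nV_n$. Thus $B$ is injective if and only if $B=\prod_nV_n$.
\end{enumerate}
\end{lemma}

\begin{proof}
For (a) and (b) we use Baer's criterion; let $J$ be an ideal of $R$.

(a) Let $h\colon J\to M$. If $x\in J\cap I$, then $x=xe$ for a finite sum $e\in I$ of idempotents $e_n$, so $h(x)=h(x)e=0$. If $J\subseteq I$, then $h=0$ and there is nothing to prove. Otherwise take $a\in J\setminus I$; there are $c\neq0$ and a finite set $S$ with $a_n=c$ for $n\notin S$. Multiplying $a$ by the sequence that is $0$ on $S$ and $c^{-1}$ off $S$ gives $u=1-\sum_{n\in S}e_n\in J$. For $x\in J$ we have $x-xu\in J\cap I$, so $h(x)=h(ux)=h(u)x$.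

(b) Let $h\colon J\to\prod_nV_n$. Put $v_n=h(e_n)_n$ if $e_n\in J$ and $v_n=0$ otherwise. Let $x\in J$. Then $h(x)_n=h(xe_n)_n$, and $xe_n=e_nx_n\in J$. If $e_n\in J$, this gives $h(x)_n=v_nx_n$. If $e_n\notin J$, then $x_n=0$, so $h(x)_n=0=v_nx_n$. Hence $h(x)=vx$ with $v=(v_n)$.

(c) For $x\in B$ and $r=c+i$ with $c\in k$, $i\in I$, we have $xr=xc+xi$ and $xi\in\bigoplus_nV_n\subseteq B$. If $0\ne x\in\prod_nV_n$, then some $xe_n$ is a nonzero element of $B$. So $B$ is essential in the injective module $\prod_nV_n$. If $B$ is injective, it has a complement, which is zero by essentiality.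
\end{proof}

\begin{lemma}\label{lem:split}
Let $A$ be an $R$-module and $A_n=Ae_n$. Then $A\cong A^0\oplus A'$ with $A^0$ injective and $A'$ a submodule with $\bigoplus_nA_n\subseteq A'\subseteq\prod_nA_n$.
\end{lemma}

\begin{proof}
The map $c\colon A\to\prod_nA_n$, $c(a)=(ae_n)_n$, is $R$-linear because $are_n=ae_nr_n$. Its kernel $A^0=\{a:aI=0\}$ is injective by Lemma~\ref{lem:inj}(a), so it has a complement, isomorphic to $A'=c(A)$. For $a\in A_n$ we have $ae_n=a$ and $ae_m=0$ for $m\ne n$, so $c(A_n)$ is the $n$-th factor.
\end{proof}

\begin{lemma}\label{lem:hom}
Let $\bigoplus_nV_n\subseteq B\subseteq\prod_nV_n$ and $\bigoplus_nA_n\subseteq A'\subseteq\prod_nA_n$, and let $f\colon B\to A'$ be a homomorphism. Then $f$ restricts to linear maps $\varphi_n\colon V_n\to A_n$, and $f=\Phi|_B$ for $\Phi=\prod_n\varphi_n\colon\prod_nV_n\to\prod_nA_n$. Moreover $f$ extends to a homomorphism $\prod_nV_n\to A'$ if and only if $\Phi(\prod_nV_n)\subseteq A'$.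
\end{lemma}

\begin{proof}
We have $f(V_n)=f(V_n)e_n\subseteq A'e_n=A_n$, and $f(x)_n=f(x)e_n=f(xe_n)=\varphi_n(x_n)$ for $x\in B$. The same computation applies to any extension $\hat f\colon\prod_nV_n\to A'$, whose restriction to $V_n$ is $\varphi_n$; so $\hat f=\Phi$.
\end{proof}

\subsection*{Hyperplanes}

Which non-injective modules are hard to detect? The smallest choice $B=\bigoplus_nV_n$, with all $V_n\ne0$, is detected by $A'=I=k^{(\mathbb N)}$ however large the $V_n$ are: if each $\varphi_n\colon V_n\to k$ is onto, then $\Phi(B)\subseteq I$ and $\Phi(\prod_nV_n)=k^{\mathbb N}\not\subseteq I$. So we try the largest choice, a hyperplane. Let $W=\prod_nV_n/\bigoplus_nV_n$, write $\bar x$ for the class of $x$ in $W$, and for a nonzero linear functional $\psi\colon W\to k$ put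
\[
B_\psi=\Bigl\{x\in\prod_nV_n:\psi(\bar x)=0\Bigr\}.
\]
By Lemma~\ref{lem:inj}(c), $B_\psi$ is a non-injective module with injective envelope $\prod_nV_n$. For a sequence $K=(K_n)$ of subspaces $K_n\subseteq V_n$ let $W_K\cong\prod_nK_n/\bigoplus_nK_n$ be the image of $\prod_nK_n$ in $W$.

\begin{lemma}\label{lem:hyper}
Let $A$ be an $R$-module. Suppose that $\psi$ is nonzero on $W_K$ whenever $K=(\ker\varphi_n)_n$ for linear maps $\varphi_n\colon V_n\to Ae_n$. Then $A$ is $B_\psi$-subinjective.
\end{lemma}

\begin{proof}
Write $B=B_\psi$ and $A=A^0\oplus A'$ as in Lemma~\ref{lem:split}. The injective module $A^0$ is $B$-subinjective, so by Lemma~\ref{lem:basic}(b) it suffices to extend a map $f\colon B\to A'$. Take $\varphi_n$ and $\Phi$ from Lemma~\ref{lem:hom} and let $K_n=\ker\varphi_n$. The hyperplane $B$ does not contain $\prod_nK_n$, so $B+\prod_nK_n=\prod_nV_n$. Therefore $\Phi(\prod_nV_n)=\Phi(B)=f(B)\subseteq A'$.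
\end{proof}

The condition is sharp in the following sense. If $\psi$ vanishes on $W_K$, then $B_\psi\supseteq\prod_nK_n$, and $A'=B_\psi/\prod_nK_n$ is a proper submodule of $\prod_nV_n/K_n$ containing $\bigoplus_nV_n/K_n$. For the quotient map $B_\psi\to A'$, the map $\Phi$ is onto $\prod_nV_n/K_n$, so $A'$ detects $B_\psi$. This applies to the functionals one writes down first: choose $\varphi_n\colon V_n\to k$ and a functional $\psi_0$ on $k^{\mathbb N}/k^{(\mathbb N)}$, and let $\psi(\bar x)$ be the value of $\psi_0$ on the class of $(\varphi_n(x_n))_n$. If nonzero, such a $\psi$ gives a module detected by a submodule of $k^{\mathbb N}$. We need a functional that is nonzero on $W_K$ for all sequences $K$ of subspaces of small codimension at once. It comes from a diagonal argument.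

\begin{lemma}\label{lem:diag}
Let $\nu$ be an infinite cardinal and let $(W_\xi)_{\xi<\nu}$ be subspaces of a vector space $W$ with $\dim W_\xi\ge\nu$ for all $\xi$. Then there is a linear functional on $W$ that is nonzero on each $W_\xi$.
\end{lemma}

\begin{proof}
By recursion choose $w_\xi\in W_\xi$ outside the span of $\{w_\eta:\eta<\xi\}$; this span has dimension less than $\nu$, so it does not contain $W_\xi$. The $w_\xi$ are linearly independent. Extend them to a basis of $W$ and let $\psi$ be $1$ on all basis vectors.
\end{proof}

\begin{example}\label{ex:F2}
Let $k=\mathbb F_2$ and $V_n=\mathbb F_2^2$ for all $n$. The plane $\mathbb F_2^2$ has three lines, so there are $3^{\aleph_0}=2^{\aleph_0}$ sequences $L=(L_n)$ of lines. Each $W_L\cong\mathbb F_2^{\mathbb N}/\mathbb F_2^{(\mathbb N)}$ is the quotient of a group of cardinality $2^{\aleph_0}$ by a countable subgroup, so it has cardinality $2^{\aleph_0}$ and, by (C3), dimension $2^{\aleph_0}$. Lemma~\ref{lem:diag} gives $\psi$ nonzero on every $W_L$. If $\dim Ae_n\le1$ for all $n$, then the kernel of any $\varphi_n\colon V_n\to Ae_n$ contains a line, so $A$ does not detect $B_\psi$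 by Lemma~\ref{lem:hyper}. Thus one non-injective module escapes all such $A$, among them every submodule of $\mathbb F_2^{\mathbb N}$.
\end{example}

The example works because the number of tasks equals the dimension available for each task. With $V_n=V$ of cardinality $\lambda$, there are up to $2^\lambda$ tasks, while $|W|\le\lambda^{\aleph_0}$. So we need $\lambda^{\aleph_0}=2^\lambda$. This fails for $\lambda=2^\kappa$ with $\kappa$ infinite, where $\lambda^{\aleph_0}=\lambda$, but it holds for the supremum of a tower of exponentials, as it does for $\lambda=\aleph_0$.

\begin{proof}[Proof of Theorem~\ref{thm:seq}]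
We may assume that $\kappa$ is infinite. Put $\lambda_0=\max(\kappa,|k|)$, $\lambda_{n+1}=2^{\lambda_n}$ and $\lambda=\sup_n\lambda_n=\sum_n\lambda_n$. Then $\lambda>\kappa,|k|$, and by (C2) and (C1)
\[
2^\lambda=\prod_n2^{\lambda_n}=\prod_n\lambda_{n+1}\le\lambda^{\aleph_0}\le2^\lambda .
\]
Let $V_n=V$ be a vector space of dimension $\lambda$, so $|V|=\lambda$ by (C3). Let $\mathcal K$ be the set of sequences $K=(K_n)$ of subspaces of $V$ with $\dim V/K_n\le\kappa$ for all $n$. Since $V$ has at most $2^\lambda$ subsets, $|\mathcal K|\le(2^\lambda)^{\aleph_0}=2^\lambda$. For $K\in\mathcal K$ we have $\dim K_n=\lambda$, because $\kappa<\lambda$, so $|K_n|=\lambda$, $|\prod_nK_n|=\lambda^{\aleph_0}=2^\lambda$ and $|\bigoplus_nK_n|=\lambda<2^\lambda$. Hence $|W_K|=2^\lambda>|k|$ and $\dim W_K=2^\lambda$. List $\mathcal K$ in length $2^\lambda$, with repetitions if necessary. Lemma~\ref{lem:diag} gives a functional $\psi$ that is nonzero on $W_K$ for all $K\in\mathcal K$. Put $B=B_\psi$, a non-injective module.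

If $|A|\le\kappa$ and $\varphi_n\colon V\to Ae_n$ are linear, then $\dim V/\ker\varphi_n\le|A|\le\kappa$, so $(\ker\varphi_n)_n\in\mathcal K$. By Lemma~\ref{lem:hyper}, $A$ is $B$-subinjective. Finally, for an arbitrary module $A$ take $\kappa=|A|$: the non-injective module $B$ lies in $\mathfrak{In}^{-1}(A)$, so $A$ is not indigent.
\end{proof}

\section{A tree construction over an arbitrary ring}\label{sec:tree}

In Lemma~\ref{lem:hyper} the extension of $f$ is the map that equals $f$ on $B$ and zero on $\prod_nK_n$. This step makes sense over any ring:
\begin{enumerate}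
\item[(E)] If $P=B+Y$ for submodules $B,Y$ and $f\colon B\to A$ vanishes on $B\cap Y$, then $b+y\mapsto f(b)$ is a homomorphism $P\to A$ extending $f$.
\end{enumerate}
Indeed, $b+y=b'+y'$ gives $b-b'\in B\cap Y$. So for each $f$ we need a suitable $Y$. Two difficulties arise. First, $B$ is defined only after all the $Y$ have been chosen, so the recursion cannot run over maps on $B$. It runs instead over the maps on a fixed submodule $P_b$ that will lie in $B$, and we must arrange $B\cap Y\subseteq P_b$. Second, without the idempotents $e_n$ there are no kernels $K_n$. They are replaced by the pigeonhole principle: if $P_b$ contains very many copies of one module $G$, then $f$ agrees on two of them and kills their difference. The copies are placed along the branches of a tree, so that any two of them are eventually disjoint.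

\subsection*{Data}
Let $R$ be a ring, $A$ a module, $\theta$ an infinite cardinal and $(E_j)_{j<\theta}$ a family of injective modules. ``For almost all $j$'' means for all $j\ge i$, for some $i<\theta$. Let $F=\prod_{j<\theta}E_j$ and let $F_b$ be the submodule of all $x$ with $x_j=0$ for almost all $j$; for $\theta=\omega$ this is $\bigoplus_jE_j$. Let $F'\subseteq F$ be a submodule and put
\[
G=F'\cap F_b,\qquad D=F'/G\subseteq F/F_b .
\]
A bar denotes a class modulo $F_b$, or modulo the submodule $P_b$ below.

\subsection*{The tree}
Let $\lambda_0\ge|A|,|F|,\theta$. For $i<\theta$ define $\lambda_{i+1}=2^{\lambda_i}$, and $\lambda_i=\sup_{j<i}\lambda_j$ for limit ordinals $i$. Let $\lambda=\sup_{i<\theta}\lambda_i$. The \emph{nodes of level} $j$ are the elements of $\Lambda_j=\prod_{i\le j}\lambda_i$, and the \emph{branches} are the elements $\alpha$ of $\prod_{i<\theta}\lambda_i$. The branch $\alpha$ passes through the node $\alpha|_{\le j}$ of level $j$. If two branches differ in coordinate $i$, then they pass through different nodes at every level $j\ge i$. Place a copy of $E_j$ at each node of level $j$: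
\[
V_j=E_j^{\Lambda_j},\qquad P=\prod_{j<\theta}V_j,\qquad P_b=\{p\in P:p_j=0\text{ for almost all }j\}.
\]
The module $P$ is injective.

\begin{lemma}\label{lem:count}
We have $|P_b|\le\lambda$, and there are at least $2^\lambda$ branches.
\end{lemma}

\begin{proof}
Let $j<\theta$. Since $|j+1|\le\theta\le\lambda_0$, rule (C1) gives $|\Lambda_j|\le\lambda_j^{|j+1|}\le\lambda_{j+1}$ and $|V_j|\le\lambda_0^{\lambda_{j+1}}\le\lambda_{j+2}$. For $i<\theta$ and $j<i$ we have $j+2\le i+1$, so $|\prod_{j<i}V_j|\le\lambda_{i+1}^{|i|}\le\lambda_{i+2}$. As $P_b$ is the union of these $\theta$ products, $|P_b|\le\theta\cdot\lambda=\lambda$. The branches that are $0$ in all coordinates that are not successor ordinals number $\prod_{i<\theta}\lambda_{i+1}=2^{\sum_i\lambda_i}\ge2^\lambda$, by (C2).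
\end{proof}

For a branch $\alpha$ let $h_{\alpha,j}\colon E_j\to V_j$ be the inclusion of the factor at the node $\alpha|_{\le j}$ and $q_{\alpha,j}\colon V_j\to E_j$ the projection onto it. Then
\begin{equation}\label{eq:coord}
q_{\alpha,j}h_{\beta,j}=\begin{cases}1&\text{if }\alpha|_{\le j}=\beta|_{\le j},\\0&\text{otherwise.}\end{cases}
\end{equation}
Put $h_\alpha=\prod_jh_{\alpha,j}\colon F\to P$ and $q_\alpha=\prod_jq_{\alpha,j}\colon P\to F$. Thus $h_\alpha$ writes an element of $F$ along the branch $\alpha$, and $q_\alpha$ reads an element of $P$ along it. We have $h_\alpha(F_b)\subseteq P_b$ and $q_\alpha(P_b)\subseteq F_b$, so there are induced maps $\bar h_\alpha\colon F/F_b\to P/P_b$ and $\bar q_\alpha\colon P/P_b\to F/F_b$. By \eqref{eq:coord}, $\bar q_\alpha\bar h_\alpha=1$, and $\bar q_\alpha\bar h_\beta=0$ for $\alpha\ne\beta$.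

\subsection*{Pairs of branches}
By Lemma~\ref{lem:count} and (C1) there are at most $|A|^{\lambda}\le2^\lambda$ homomorphisms $P_b\to A$. List them, with repetitions if necessary, as $(f_\xi)_{\xi<2^\lambda}$. By recursion on $\xi$ choose branches $\alpha_\xi\ne\beta_\xi$, different from all branches chosen earlier, such that
\[
f_\xi h_{\alpha_\xi}|_G=f_\xi h_{\beta_\xi}|_G .
\]
This is possible. At stage $\xi$ fewer than $2^\lambda$ branches have been used, so at least $2^\lambda$ remain, while there are at most $|A|^{|G|}\le2^{\lambda_0}<2^\lambda$ maps $G\to A$; so $\alpha\mapsto f_\xi h_\alpha|_G$ is not injective on the remaining branches. Put $g_\xi=h_{\alpha_\xi}-h_{\beta_\xi}\colon F\to P$. Then $g_\xi(F_b)\subseteq P_b$ and $f_\xi g_\xi(G)=0$. Since all chosen branches are distinct,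
\begin{equation}\label{eq:delta}
\bar q_{\alpha_\xi}\bar g_\eta=\begin{cases}1&\text{if }\xi=\eta,\\0&\text{otherwise.}\end{cases}
\end{equation}
This relation takes over the role of the linear independence of the vectors $w_\xi$ in Lemma~\ref{lem:diag}. The role of the functional $\psi$ is played by a homomorphism
\begin{equation}\label{eq:pi}
\pi\colon P/P_b\to D\quad\text{with}\quad\pi\bar g_\xi|_D=1_D\ \text{ for all }\xi<2^\lambda .
\end{equation}
For a right ideal $I$ and a module $M$ let $\operatorname{ann}_M(I)=\{m\in M:mI=0\}$, an additive subgroup of $M$.

\begin{proposition}\label{prop:tree}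
Let $\pi$ satisfy \eqref{eq:pi} and let $B=\{p\in P:\pi(\bar p)=0\}$.
\begin{enumerate}
\item[(a)] $A$ is $B$-subinjective.
\item[(b)] Let $I$ be a right ideal, let $d\in F'$ satisfy $dI\subseteq F_b$, and let $Z_P$ be the image of $\operatorname{ann}_P(I)$ in $P/P_b$. If $\bar d\notin\pi(Z_P)$, then $B$ is not injective, and so $A$ is not indigent.
\item[(c)] If $D$ is injective, then a map $\pi$ satisfying \eqref{eq:pi} exists.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $f\colon B\to A$. Since $P_b\subseteq B$, we have $f|_{P_b}=f_\xi$ for some $\xi$. Put $Y=g_\xi(F')$. For $x\in F'$ we have $\pi\bigl(\overline{g_\xi(x)}\bigr)=\bar x$ by \eqref{eq:pi}. Given $p\in P$, choose $x\in F'$ with $\pi(\bar p)=\bar x$; then $p-g_\xi(x)\in B$. So $P=B+Y$. If $g_\xi(x)\in B$ with $x\in F'$, then $\bar x=0$, so $x\in G$, $g_\xi(x)\in P_b$ and $f(g_\xi(x))=f_\xi g_\xi(x)=0$. By (E), $f$ extends to $P$, and Lemma~\ref{lem:basic}(a) applies.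

(b) Put $y=g_0(d)$. Then $yI\subseteq g_0(F_b)\subseteq P_b\subseteq B$, so $r\mapsto yr$ is a homomorphism $I\to B$. If $B$ were injective, there would be $b\in B$ with $br=yr$ for all $r\in I$. Then $z=y-b\in\operatorname{ann}_P(I)$ and $\pi(\bar z)=\pi(\bar y)=\bar d$, contrary to the hypothesis.

(c) Let $X=2^\lambda$ and let $\gamma\colon D^{(X)}\to P/P_b$ send $(x_\xi)$ to $\sum_\xi\bar g_\xi(x_\xi)$. By \eqref{eq:delta}, $\bar q_{\alpha_\xi}\gamma$ is the $\xi$-th projection followed by the inclusion $D\subseteq F/F_b$, so $\gamma$ is injective. As $D$ is injective, the sum map $D^{(X)}\to D$, $(x_\xi)\mapsto\sum_\xi x_\xi$, equals $\pi\gamma$ for some $\pi$, and this is \eqref{eq:pi}.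
\end{proof}

\begin{example}\label{ex:link}
For the ring of Section~\ref{sec:seq} take $\theta=\omega$, $E_n=e_nk$ (injective by Lemma~\ref{lem:inj}(b)), so $F=k^{\mathbb N}$, and take $F'=R$ and $d=1$. Then $G=I$, and $D=R/I\cong k$ is injective by Lemma~\ref{lem:inj}(a). The map $\pi$ is a linear functional on $\prod_nV_n/\bigoplus_nV_n$ with value $1$ on the vectors $\bar g_\xi(\bar1)$, and $B$ is a hyperplane. Here $\operatorname{ann}_P(I)=0$, since $pe_n=p_n$, so the hypothesis of (b) reduces to $\bar d\neq0$.
\end{example}

To prove that a ring has no indigent module it now suffices to find, for every $A$, data $\theta,(E_j),F',I,d$ for which a map $\pi$ with \eqref{eq:pi} and $\bar d\notin\pi(Z_P)$ exists.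

\section{Commutative von Neumann regular rings}\label{sec:regular}

Let $R$ be commutative von Neumann regular. If $x=xrx$, then $e=xr$ is an idempotent with $x=xe$, so $xR=eR$. For idempotents $e,e'$ the element $u=e+e'-ee'$ satisfies $eu=e$, $e'u=e'$ and $u^2=u$, so $eR+e'R=uR$. By induction every finitely generated ideal is generated by an idempotent and is a direct summand of $R$. A ring is semisimple if and only if it equals its socle (the sum of its simple right ideals), if and only if all its right ideals are direct summands, if and only if all its modules are injective; a semisimple ring is Noetherian. Hence $R$ is Noetherian if and only if it is semisimple.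

Example~\ref{ex:link} used two properties: $D$ is injective and $\operatorname{ann}_P(I)=0$. The next lemma provides both, with $I$ replaced by a maximal ideal that is not finitely generated.

\begin{lemma}\label{lem:regular}
Let $R$ be a commutative von Neumann regular ring.
\begin{enumerate}
\item[(a)] If $R$ is not semisimple, then some maximal ideal is not finitely generated.
\item[(b)] $R/\mathfrak m$ is injective for every maximal ideal $\mathfrak m$.
\item[(c)] Let $\mathfrak m$ be a maximal ideal that is not finitely generated, $\mu$ the least cardinality of a generating set of $\mathfrak m$, and $\mathfrak a\subseteq\mathfrak m$ an ideal generated by fewer than $\mu$ elements. Then $\operatorname{ann}_{E(R/\mathfrak a)}(\mathfrak m)=0$.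
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The socle is a proper ideal, so it lies in a maximal ideal $\mathfrak m$. If $\mathfrak m$ were finitely generated, then $R=\mathfrak m\oplus S$ with $S\cong R/\mathfrak m$ simple, so $S$ would lie in the socle, hence in $\mathfrak m$, which contradicts $S\cap\mathfrak m=0$.

(b) Let $J$ be an ideal and $h\colon J\to R/\mathfrak m$. If $x\in J\cap\mathfrak m$ and $x=xrx$, then $h(x)=h(x)rx=0$ because $rx\in\mathfrak m$. If $J\subseteq\mathfrak m$, then $h=0$. Otherwise take $a\in J\setminus\mathfrak m$ and an idempotent $e$ with $aR=eR$; then $e\in J\setminus\mathfrak m$. From $e(1-e)=0$ and the primality of $\mathfrak m$ we get $1-e\in\mathfrak m$. For $x\in J$ we have $x(1-e)\in J\cap\mathfrak m$, so $h(x)=h(ex)=h(e)x$. Baer's criterion applies.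

(c) Since $R$ is commutative, $\operatorname{ann}_{E(R/\mathfrak a)}(\mathfrak m)$ is a submodule. If it is nonzero, it meets the essential submodule $R/\mathfrak a$, so there is $x\notin\mathfrak a$ with $x\mathfrak m\subseteq\mathfrak a$. Let $xR=eR$ with $e=e^2$. Then $e\notin\mathfrak a$ and $e\mathfrak m\subseteq\mathfrak a$. If $e\in\mathfrak m$, then $e=e\cdot e\in\mathfrak a$, which is false. So $e\notin\mathfrak m$ and $1-e\in\mathfrak m$. Then
\[
\mathfrak m=e\mathfrak m+(1-e)\mathfrak m\subseteq\mathfrak a+(1-e)R\subseteq\mathfrak m .
\]
Since $\mu$ is infinite, $\mathfrak m=\mathfrak a+(1-e)R$ is generated by fewer than $\mu$ elements, a contradiction.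
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:regular}]
If $R$ is semisimple, every module is indigent. Suppose that $R$ is not semisimple, and let $A$ be any module. Take $\mathfrak m$ and $\mu$ as in Lemma~\ref{lem:regular}(a),(c), and a generating family $(x_i)_{i<\mu}$ of $\mathfrak m$. For $j<\mu$ let $\mathfrak m_j$ be the ideal generated by the $x_i$ with $i<j$. These ideals form an increasing chain with union $\mathfrak m$, and each is generated by fewer than $\mu$ elements.

Apply Section~\ref{sec:tree} with $\theta=\mu$, $E_j=E(R/\mathfrak m_j)$, $d=(1+\mathfrak m_j)_j\in F$ and $F'=dR$. For $r\in R$, we have $dr\in F_b$ if and only if $r\in\mathfrak m_j$ for almost all $j$, that is, if and only if $r\in\mathfrak m$. So $d\mathfrak m\subseteq F_b$, and $r\mapsto\bar dr$ induces an isomorphism $R/\mathfrak m\cong D$. Thus $\bar d\ne0$, and $D$ is injective by Lemma~\ref{lem:regular}(b), so $\pi$ exists by Proposition~\ref{prop:tree}(c). The module $P$ is a product of copies of the $E_j$, so $\operatorname{ann}_P(\mathfrak m)=0$ by Lemma~\ref{lem:regular}(c), and $\pi(Z_P)=0$ does not contain $\bar d$. By Proposition~\ref{prop:tree}(b)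 with $I=\mathfrak m$, the module $A$ is not indigent.
\end{proof}

The ideal $\mathfrak m$ need not be countably generated, which is why Section~\ref{sec:tree} allows uncountable $\theta$. Regularity cannot be dropped from the statement with ``semisimple'': $\mathbb Z$ has an indigent module.

\section{Countable rings}\label{sec:countable}

Let $R$ be a ring that is not right Noetherian, with right ideals $I_0\subsetneq I_1\subsetneq\cdots$ and union $I$. The natural data are $\theta=\omega$, $E_n=E(R/I_n)$ and $d=(1+I_n)_n$, but both properties used in Section~\ref{sec:regular} may now fail. The module $R/I$ need not be injective. We therefore take $F'=F$, so that $D$ is the whole \emph{reduced product} $\prod_nE_n/\bigoplus_nE_n$, and show that over a countable ring reduced products are injective with respect to pure embeddings. Also $\operatorname{ann}_P(I)$ need not vanish, so $\pi$ has to be controlled on $Z_P$. We do this by building the annihilators into the module structure over a larger countable ring.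

\subsection*{Reduced products over countable rings}

Let $T$ be a ring. A \emph{pp formula} (positive primitive formula) $\chi(\mathbf v)$ in variables $\mathbf v=(v_1,\dots,v_l)$ is an expression
\[
\exists y_1,\dots,y_m\ \bigwedge_{j=1}^{s}\Bigl(\sum_{i=1}^lv_ia_{ij}+\sum_{i=1}^my_ib_{ij}=0\Bigr),\qquad a_{ij},b_{ij}\in T .
\]
It \emph{holds} of a tuple $\mathbf c\in M^l$ in a right $T$-module $M$ if the system has a solution $(y_i)$ in $M$ for $\mathbf v=\mathbf c$. We need the following.
\begin{enumerate}
\item[(P1)] The tuples of which $\chi$ holds form a subgroup of $M^l$ (subtract the solutions), and homomorphisms preserve $\chi$ (apply the map to a solution).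
\item[(P2)] Conjunctions of finitely many pp formulas, existential quantification, and substitution of $T$-linear combinations of variables for the variables again give pp formulas.
\item[(P3)] If $C$ is pure in $M$ and $\chi(\mathbf c)$ holds in $M$ with $\mathbf c$ in $C$, then it holds in $C$: the system $\sum_iy_ib_{ij}=-\sum_ic_ia_{ij}$ has its constants in $C$.
\item[(P4)] Let $N=\prod_{n<\omega}M_n/\bigoplus_nM_n$ and let $\mathbf a$ be a tuple in $\prod_nM_n$. Then $\chi(\bar{\mathbf a})$ holds in $N$ if and only if $\chi(\mathbf a_n)$ holds in $M_n$ for all large $n$. Indeed, lift a solution in $N$ to the product; each of the finitely many equations then holds in all but finitely many coordinates. Conversely, solutions in $M_n$ for large $n$ form a solution in $N$.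
\end{enumerate}

Passing to the reduced product creates solutions of infinite systems. For instance, in $\mathbb Z^{\mathbb N}/\mathbb Z^{(\mathbb N)}$ the class of $(n!)_n$ is nonzero and divisible by every positive integer, while no nonzero element of $\mathbb Z^{\mathbb N}$ is. In general, the $n$-th coordinate has to satisfy only finitely many conditions, more of them as $n$ grows.

\begin{lemma}\label{lem:compact}
Let $N=\prod_{n<\omega}M_n/\bigoplus_nM_n$. Let $\chi_k(v,\mathbf w^k)$ $(k<\omega)$ be pp formulas and $\bar{\mathbf a}^k$ tuples in $N$. If for each $k$ some $v\in N$ satisfies $\chi_l(v,\bar{\mathbf a}^l)$ for all $l\le k$, then some $v\in N$ satisfies $\chi_l(v,\bar{\mathbf a}^l)$ for all $l<\omega$.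
\end{lemma}

\begin{proof}
Fix lifts $\mathbf a^k$ in $\prod_nM_n$, and $v^k\in\prod_nM_n$ whose class satisfies conditions $0,\dots,k$. By (P4) there are $n_0<n_1<\cdots$ such that $\chi_l(v^k_n,\mathbf a^l_n)$ holds in $M_n$ whenever $l\le k$ and $n\ge n_k$. Put $v_n=v^k_n$ for $n_k\le n<n_{k+1}$ and $v_n=0$ for $n<n_0$. If $n\ge n_l$, then $n_k\le n<n_{k+1}$ for some $k\ge l$, so $\chi_l(v_n,\mathbf a^l_n)$ holds. By (P4), the class of $(v_n)$ satisfies all conditions.
\end{proof}

\begin{lemma}\label{lem:pureinj}
Let $T$ be a countable ring, $M_n$ $(n<\omega)$ right $T$-modules, $N=\prod_nM_n/\bigoplus_nM_n$, and $C$ a pure submodule of a module $M$. Then every homomorphism $\delta\colon C\to N$ extends to $M$.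
\end{lemma}

\begin{proof}
We extend one element at a time. The submodule $C+xT$ need not be pure in $M$, so we carry along a property of the map instead. Call a homomorphism $\delta'\colon C'\to N$, with $C\subseteq C'\subseteq M$, \emph{pp-preserving} if for every pp formula $\chi$ and tuple $\mathbf c$ in $C'$ such that $\chi(\mathbf c)$ holds in $M$, the formula $\chi(\delta'\mathbf c)$ holds in $N$. The map $\delta$ is pp-preserving by (P3) and (P1). The union of a chain of pp-preserving extensions of $\delta$ is pp-preserving, since tuples are finite. By Zorn's lemma there is a maximal one, $\delta'\colon C'\to N$. Suppose that $x\in M\setminus C'$.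

Consider all conditions $\chi(v,\delta'\mathbf c)$ on $v\in N$, where $\chi(v,\mathbf w)$ is pp, $\mathbf c$ is a tuple in $C'$, and $\chi(x,\mathbf c)$ holds in $M$. Finitely many of them, given by $\chi_i$ and $\mathbf c^i$, have a common solution: the pp formula $\exists v\bigwedge_i\chi_i(v,\mathbf w^i)$ holds of $(\mathbf c^i)_i$ in $M$, with $v=x$, so it holds of $(\delta'\mathbf c^i)_i$ in $N$. There may be uncountably many conditions, but two conditions with the same $\chi$ are equivalent. For if $\chi(x,\mathbf c)$ and $\chi(x,\mathbf c')$ hold in $M$, then $\chi(0,\mathbf c-\mathbf c')$ holds in $M$ by (P1), so $\chi(0,\delta'\mathbf c-\delta'\mathbf c')$ holds in $N$, and by (P1) again $\chi(v,\delta'\mathbf c)$ and $\chi(v,\delta'\mathbf c')$ have the same solutions $v$. Since $T$ is countable, there are only countably many pp formulas, up to renaming variables. By Lemma~\ref{lem:compact} some $v_0\in N$ satisfies all conditions.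

Define $\delta''(c+xt)=\delta'(c)+v_0t$ for $c\in C'$, $t\in T$. If $c+xt=0$, then the pp formula $w+vt=0$ holds of $(x,c)$, so $\delta'(c)+v_0t=0$. Hence $\delta''$ is a well-defined homomorphism on $C'+xT$ extending $\delta'$. If $\chi(c_1+xt_1,\dots,c_l+xt_l)$ holds in $M$, then the pp formula $\chi(w_1+vt_1,\dots,w_l+vt_l)$ holds of $(x,\mathbf c)$ in $M$, hence of $(v_0,\delta'\mathbf c)$ in $N$. So $\delta''$ is pp-preserving, which contradicts maximality. Therefore $C'=M$.
\end{proof}

\subsection*{Modules with a distinguished subgroup}

Let $T=\left(\begin{smallmatrix}\mathbb Z&R\\0&R\end{smallmatrix}\right)$, which is countable if $R$ is. A triple $(U,M,\varphi)$, with $U$ an abelian group, $M$ a right $R$-module and $\varphi\colon U\to M$ additive, defines a right $T$-module on $U\oplus M$ by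
\[
(u,m)\begin{pmatrix}a&r\\0&s\end{pmatrix}=(ua,\ \varphi(u)r+ms).
\]
This is an action, since applying two matrices in turn gives $\bigl(uaa',\ \varphi(u)(ar'+rs')+mss'\bigr)$, as does their product. We call $U$ the \emph{group part} and $M$ the \emph{$R$-part}. Let $\varepsilon_{11},\varepsilon_{12},\varepsilon_{22}\in T$ be the matrix units. They act by $(u,m)\mapsto(u,0)$, $(0,\varphi(u))$ and $(0,m)$. Hence a $T$-homomorphism $(U,M,\varphi)\to(U',M',\varphi')$ is a pair of an additive map $\sigma\colon U\to U'$ and an $R$-linear map $\tau\colon M\to M'$ with $\tau\varphi=\varphi'\sigma$, and every such pair is a $T$-homomorphism. In particular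
\begin{equation}\label{eq:image}
\tau(\varphi(U))\subseteq\varphi'(U').
\end{equation}
Products, direct sums and quotients of triples are formed separately in the two parts.

\begin{proof}[Proof of Theorem~\ref{thm:countable}]
If $R$ is right Noetherian, apply Proposition~\ref{prop:noeth}. Let $R$ be countable and not right Noetherian, with $I_n$ and $I$ as at the beginning of this section, and let $A$ be any module. Apply Section~\ref{sec:tree} with $\theta=\omega$, $E_n=E(R/I_n)$ and $F'=F$. Then $F_b=\bigoplus_nE_n$, $P_b=\bigoplus_nV_n$ and $D=F/F_b$. Let $d=(1+I_n)_n\in F$. If $r\in I_m$, then $d_nr=0$ for $n\ge m$; so $dI\subseteq F_b$.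

\emph{A subgroup of $D$ that omits $\bar d$.} The annihilator $\operatorname{ann}_D(I)$, which every $R$-linear $\pi$ would respect, is of no use, because $\bar dI=0$. Let instead $Z_D$ be the image of $\operatorname{ann}_F(I)$ in $D$. Then $\bar d\notin Z_D$. Otherwise $d$ agrees in all large coordinates with an element killed by $I$, so $(1+I_n)I=0$ in $R/I_n$ for some $n$, that is, $I\subseteq I_n$, which contradicts $I_n\subsetneq I_{n+1}\subseteq I$. By Proposition~\ref{prop:tree}(b) it suffices to find $\pi$ with \eqref{eq:pi} and $\pi(Z_P)\subseteq Z_D$.

\emph{Passage to $T$-modules.} For an $R$-module $M$ let $M^*$ be the triple $(\operatorname{ann}_M(I),M,\text{inclusion})$. An $R$-homomorphism $\tau\colon M\to M'$ maps $\operatorname{ann}_M(I)$ into $\operatorname{ann}_{M'}(I)$, so it induces a $T$-homomorphism $\tau^*$, and $(\tau'\tau)^*=\tau'^*\tau^*$. Put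
\[
\tilde D=\prod_nE_n^*\Big/\bigoplus_nE_n^*,\qquad\tilde P=\prod_nV_n^*\Big/\bigoplus_nV_n^* .
\]
The $R$-parts are $D$ and $P/P_b$. Since $\prod_n\operatorname{ann}_{E_n}(I)=\operatorname{ann}_F(I)$ and $\prod_n\operatorname{ann}_{V_n}(I)=\operatorname{ann}_P(I)$, the images of the group parts in the $R$-parts are $Z_D$ and $Z_P$. The families $(h_{\alpha,n}^*)_n$ and $(q_{\alpha,n}^*)_n$ induce $T$-homomorphisms $\tilde h_\alpha\colon\tilde D\to\tilde P$ and $\tilde q_\alpha\colon\tilde P\to\tilde D$ with $R$-parts $\bar h_\alpha$ and $\bar q_\alpha$. By \eqref{eq:coord}, $q_{\alpha,n}^*h_{\beta,n}^*$ is the identity for all $n$ if $\alpha=\beta$, and zero for large $n$ if $\alpha\neq\beta$. Hence the maps $\tilde g_\xi=\tilde h_{\alpha_\xi}-\tilde h_{\beta_\xi}$, with $R$-parts $\bar g_\xi$, satisfy $\tilde q_{\alpha_\xi}\tilde g_\xi=1$ and $\tilde q_{\alpha_\xi}\tilde g_\eta=0$ for $\eta\ne\xi$.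

\emph{A pure embedding.} Let $X=2^\lambda$ and let $\gamma\colon\tilde D^{(X)}\to\tilde P$ send $(x_\xi)$ to $\sum_\xi\tilde g_\xi(x_\xi)$. For a finite subset $X'\subseteq X$ let $\gamma'$ be the restriction of $\gamma$ to $\tilde D^{X'}$ and let $\rho'=(\tilde q_{\alpha_\xi})_{\xi\in X'}\colon\tilde P\to\tilde D^{X'}$. Then $\rho'\gamma'=1$. So each $\gamma'$ is injective, and hence so is $\gamma$. The image $C$ of $\gamma$ is pure in $\tilde P$: the constants of a finite system lie in the image of some $\gamma'$, and $\gamma'\rho'$ fixes them and carries a solution in $\tilde P$ to a solution in $C$.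

\emph{The map $\pi$.} By Lemma~\ref{lem:pureinj}, applied to the countable ring $T$ and the reduced product $\tilde D$, the sum map $\tilde D^{(X)}\to\tilde D$ equals $\tilde\pi\gamma$ for some $T$-homomorphism $\tilde\pi\colon\tilde P\to\tilde D$. Thus $\tilde\pi\tilde g_\xi=1$ for all $\xi$. Its $R$-part $\pi\colon P/P_b\to D$ satisfies \eqref{eq:pi}, and $\pi(Z_P)\subseteq Z_D$ by \eqref{eq:image}. Hence $A$ is not indigent.
\end{proof}

\begin{remark}\label{rem:gap}
The failure of the ascending chain condition is used only for $\bar d\notin Z_D$, and countability only in Lemma~\ref{lem:pureinj}, to count pp formulas. For an arbitrary ring that is not right Noetherian, every other step holds as written, and what remains is to extend the sum map $\tilde D^{(X)}\to\tilde D$ along the pure embedding $\gamma$.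
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:sides}]
Let $S=\left(\begin{smallmatrix}\mathbb Z&\mathbb Q\\0&\mathbb Q\end{smallmatrix}\right)$, a countable ring. As a right module, $S$ is the direct sum of its rows $(\mathbb Z,\mathbb Q)$ and $(0,\mathbb Q)$. The module $(0,\mathbb Q)$ is simple, because $(0,q)\left(\begin{smallmatrix}a&r\\0&s\end{smallmatrix}\right)=(0,qs)$ with $s\in\mathbb Q$ arbitrary. The first row contains a copy of it with quotient $\mathbb Z$, whose submodules are subgroups of $\mathbb Z$. So both rows are Noetherian, and $S$ is right Noetherian. On the other hand $\left(\begin{smallmatrix}a&r\\0&s\end{smallmatrix}\right)\left(\begin{smallmatrix}0&x\\0&0\end{smallmatrix}\right)=\left(\begin{smallmatrix}0&ax\\0&0\end{smallmatrix}\right)$, so the sets $\left(\begin{smallmatrix}0&2^{-n}\mathbb Z\\0&0\end{smallmatrix}\right)$ form a strictly increasing chain of left ideals, and $S$ is not left Noetherian. Apply Theorem~\ref{thm:countable} to $S$ and to its opposite ring.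
\end{proof}

\begin{thebibliography}{9}

\bibitem{Lam} Lam, \emph{Lectures on Modules and Rings}.

\bibitem{RD} \emph{On minimal absolutely pure domain of RD-flat modules},
\texttt{https://aj.tubitak.gov.tr/\allowbreak math/\allowbreak issues/\allowbreak mat-22-46-6/\allowbreak mat-46-6-17-2109-25.pdf}.

\end{thebibliography}
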